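\title{The dimension of quasifactorially closed subrings of complete local domains}

\begin{abstract}
Let $k$ be an algebraically closed field of characteristic $0$. A subring $A$ of a domain $B$ is quasifactorially closed (qfc) if every divisor in $B$ of a nonzero element of $A$ lies in $A$ up to a unit of $B$. We show that a qfc local inclusion $A\subseteq B$ of normal complete local domains over $k$ need not satisfy $\dim A\le\dim B$: for all $5\le n<m$ there is an explicit qfc inclusion of power series rings with $\dim B=n$ and $\dim A=m$. The construction combines exponential series in two variables that lose at most one degree of transcendence on every formal curve with an irreducibility theorem for generic linear sections of formal hypersurfaces. In the other direction, $\dim A\le\dim B$ holds when $\dim B\le3$ and when $\dim B/\mathfrak m_AB\le1$. The case $\dim B=4$ is not decided here.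
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, $k$ is an algebraically closed field of characteristic $0$, and power series rings are formal, in finitely many variables.

\begin{definition}
Let $A\subseteq B$ be integral domains. The ring $A$ is \emph{factorially closed} in $B$ if, for nonzero $b,b'\in B$, the condition $bb'\in A$ implies $b,b'\in A$. It is \emph{quasifactorially closed}, or \emph{qfc}, in $B$ if, for every nonzero $b\in B$ such that $bb'\in A$ for some nonzero $b'\in B$, there is a unit $u$ of $B$ with $bu\in A$.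
\end{definition}

For a local ring $B$ the first notion has no content. If $A$ is factorially closed in $B$, then $uu^{-1}=1\in A$ puts every unit $u$ of $B$ into $A$, and every nonunit $b$ is $(1+b)-1$ with $1+b$ a unit; so $A=B$. The second notion ignores units. In terms of ideals it says: a nonzero principal ideal $bB$ that meets $A\setminus\{0\}$ has the form $aB$ with $a\in A$. Geometrically, a hypersurface $V(b)\subseteq\operatorname{Spec}B$ whose image in $\operatorname{Spec}A$ is not dense is the preimage of a hypersurface $V(a)$.

For instance, $k[[x]]$ is qfc in $k[[x,y]]$, since a divisor of $x^n$ times a unit is $x^i$ times a unit. The ring $k[[x^2]]$ is not qfc in $k[[x]]$: it contains $x\cdot x$, but no series of order $1$. The following known example shows that the dimension can behave strangely.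

\begin{example}\label{ex:noncomplete}
Let $A=k[x,e^x-1]_{(x,\,e^x-1)}$ and $B=k[[x]]$. The series $x$ and $e^x$ are algebraically independent over $k$ (Lemma~\ref{lem:ax} with $n=1$), so $A$ is a regular local ring of dimension $2$. An element of $k[x,e^x-1]$ outside $(x,e^x-1)$ has nonzero constant term, so $A\subseteq B$ is a local inclusion of local UFDs. It is qfc, because every nonzero element of $B$ is a unit times a power of $x$. Here $\dim A=2>1=\dim B$.
\end{example}

The ring $A$ in this example is not complete. Call a ring a \emph{complete local $k$-domain} if it is a complete Noetherian local domain and a $k$-algebra with residue field $k$. An inclusion $A\subseteq B$ of such rings is always assumed to be a $k$-algebra homomorphism and \emph{local}, that is, $\mathfrak m_B\cap A=\mathfrak m_A$. The following problem is posed in \cite{FC}.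

\begin{quote}
Let $A\subseteq B$ be a qfc inclusion of normal complete local $k$-domains. Is $\dim A\le\dim B$?
\end{quote}

There are reasons to expect a positive answer. Completeness removes Example~\ref{ex:noncomplete}: if $\dim B\le1$, every complete local $k$-domain $A\subseteq B$ has $\dim A\le\dim B$ (Lemma~\ref{lem:curve}). For $\dim B=2$ there are inclusions of complete rings with $\dim A>\dim B$ (Example~\ref{ex:three}), but the qfc condition is a severe further restriction. If $0\ne f\in\mathfrak m_B$ and $A\cap fB\ne0$, then $fu\in A\cap\mathfrak m_B=\mathfrak m_A$ for a unit $u$, so $f\in\mathfrak m_AB$. Thus a qfc local inclusion satisfies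
\begin{equation}\label{eq:inject}
f\in\mathfrak m_B\setminus\mathfrak m_AB\quad\Longrightarrow\quad A\cap fB=0 .
\end{equation}
Such $f$ exist unless $\mathfrak m_AB=\mathfrak m_B$, and this equality forces $A=B$ (see Lemma~\ref{lem:finite}). So a counterexample $A$ must embed not only in the smaller ring $B$, but in each of the still smaller rings $B/fB$. Nevertheless the answer is negative.

\begin{theorem}\label{thm:main}
Let $r\ge3$ and $M\ge3$. Let $q\ge rM$ be a prime, let $\theta\in k$ satisfy $\theta^q=2$, and let $\zeta\in k$ be a primitive $q$-th root of unity. Let $T_{ij}$ $(1\le i\le r,\ 1\le j\le M)$ be the series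
\[
\exp\bigl(\theta^sz+\zeta^s\theta^st\bigr)\in S=k[[z,t]],\qquad s=0,\dots,rM-1,
\]
in some order, and let $B=k[[x_1,\dots,x_r,z,t]]$. Then the $k$-homomorphism
\[
\varphi\colon k[[x_1,\dots,x_r,w_1,\dots,w_M]]\to B,\qquad x_i\mapsto x_i,\quad w_j\mapsto\sum_{i=1}^rT_{ij}x_i,
\]
is injective, and its image $A$ is qfc in $B$. The rings $A$ and $B$ are complete regular local rings with residue field $k$, the inclusion is local, and $\dim A=r+M>r+2=\dim B$. Hence for all integers $5\le n<m$ there is such a qfc inclusion with $\dim B=n$ and $\dim A=m$.
\end{theorem}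

The smallest case is $r=M=3$, for example with $q=11$: nine exponentials embed a power series ring of dimension $6$ as a qfc subring in one of dimension $5$. The second theorem, which is not used for the first, shows where the expected inequality does hold. Normality is not needed in it.

\begin{theorem}\label{thm:complement}
Let $A\subseteq B$ be a qfc inclusion of complete local $k$-domains.
\begin{enumerate}
\item[(1)] $A=B\cap\operatorname{Frac}A$, and irreducible elements of $A$ stay irreducible in $B$.
\item[(2)] For all $x,y\in\mathfrak m_A$, $\ \dim A/\bigl(A\cap\sqrt{(x,y)B}\bigr)\ge\dim A-2$.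
\item[(3)] If $\dim B\le3$, then $\dim A\le\dim B$.
\item[(4)] If $\dim B/\mathfrak m_AB\le1$, then $\dim A\le\dim B$.
\end{enumerate}
\end{theorem}

So a counterexample has $\dim B\ge4$, and counterexamples exist for every $\dim B\ge5$. We do not decide whether there is one with $\dim B=4$.

Section~\ref{sec:shape} explains the shape of the counterexample on linear and quadratic forms and reduces Theorem~\ref{thm:main} to two propositions, which are proved in Sections~\ref{sec:exp} and~\ref{sec:sections}. Section~\ref{sec:complement} proves Theorem~\ref{thm:complement}.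

\section{Reduction to two propositions}\label{sec:shape}

The qfc condition asks for a unit that is hard to produce directly. When $B$ is a UFD, it can be replaced by a condition on the irreducible elements of $A$, that is, on the nonzero nonunits that are not products of two nonunits.

\begin{lemma}\label{lem:criterion}
Let $A\subseteq B$ be domains with $A$ Noetherian and $B$ a UFD. If every irreducible element of $A$ is irreducible in $B$, then $A$ is qfc in $B$.
\end{lemma}

\begin{proof}
Let $b,b'\in B\setminus\{0\}$ with $a=bb'\in A$. If $a$ is a unit of $A$, then $b$ is a unit of $B$ and $bb^{-1}=1\in A$. Otherwise, since $A$ is Noetherian, $a=F_1\cdots F_l$ with $F_i$ irreducible in $A$. This is a factorization into primes of $B$, so the divisor $b$ of $a$ equals $u^{-1}\prod_{i\in J}F_i$ for a unit $u$ of $B$ and a subset $J\subseteq\{1,\dots,l\}$. Then $bu\in A$.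
\end{proof}

By Theorem~\ref{thm:complement}(1) nothing is lost: an inclusion of power series rings is qfc exactly when irreducible elements stay irreducible.

\subsection*{A family of homomorphisms}
Let $S$ be a power series ring over $k$, let $r,M\ge1$, and let $T_{ij}\in S$. Write $x=(x_1,\dots,x_r)$, $w=(w_1,\dots,w_M)$, $Tx=(\sum_iT_{ij}x_i)_j$, $B=S[[x]]$, and consider $\varphi\colon k[[x,w]]\to B$, $F\mapsto F(x,Tx)$. Every $b\in B$ is uniquely a sum $\sum_db_d$ with $b_d\in S[x]$ homogeneous of degree $d$ in $x$; it is a nonunit exactly when $b_0\in\mathfrak m_S$. The nonzero $b_d$ of lowest degree is the \emph{$x$-initial form} of $b$, and since $S[x]$ is a domain, the $x$-initial form of a product is the product of the $x$-initial forms. The map $\varphi$ sends all variables to linear forms in $x$. So if $F=\sum_dF_d$ with $F_d\in k[x,w]$ homogeneous of degree $d$, then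
\begin{equation}\label{eq:graded}
\varphi(F)_d=F_d(x,Tx).
\end{equation}
Forms of different degrees cannot cancel, and injectivity of $\varphi$ becomes a question about polynomials, which transcendence settles.

\begin{example}\label{ex:three}
Take $S=k[[z]]$, $r=1$, $M=2$, and $x\mapsto x$, $w_1\mapsto xz$, $w_2\mapsto xe^z$. Then $\varphi(F)_d=x^dF_d(1,z,e^z)$, which is nonzero for $F_d\ne0$ because $z$ and $e^z$ are algebraically independent. So $\varphi$ embeds a complete ring $A$ of dimension $3$ in $B=k[[x,z]]$. The inclusion is not qfc: the element $f=z$ violates \eqref{eq:inject}, since $\mathfrak m_AB=xB$ and $xz\in A$.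
\end{example}

\subsection*{Linear forms and conics}
To repair the example we look at the simplest irreducible elements. Let $F=\sum_ia_ix_i+\sum_jb_jw_j$ be a linear form over $k$ with $(b_j)\neq0$. Then
\[
\varphi(F)=\sum_{i=1}^r c_ix_i,\qquad c_i=a_i+\sum_jb_jT_{ij}\in S .
\]
Suppose $\varphi(F)\ne0$ is a product of two nonunits. The $x$-initial forms of the factors have degrees $0$ and $1$, so a prime element $p$ of $S$ divides $c_1,\dots,c_r$. Conversely, such a $p$ splits off. Modulo $p$ we obtain $r$ relations among the $T_{ij}$, the $i$-th involving only $T_{i1},\dots,T_{iM}$, so the transcendence degree of the residues of the $T_{ij}$ is at most $rM-r$. One relation cannot be avoided: a prime factor of $T_{11}-T_{11}(0)$ provides it, and for $r=1$ the form $w_1-T_{11}(0)x_1$ becomes reducible. If $S=k[[z]]$, all $T_{ij}$ become constants modulo $z$, and $w_1-\sum_iT_{i1}(0)x_i$ becomes divisible by $z$ for every $r$. This suggests taking $\dim S=2$ and $r\ge2$, and looking for $T_{ij}$ that satisfy \emph{at most one} relation on every curve $V(p)$.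

Now let $F=w_1^2-x_1x_2$. It is irreducible, because a factorization into nonunits would factor the quadratic form $F$ of rank $3$ into linear forms. Suppose that the $T_{i1}$ have constant term $1$. For $r=2$,
\[
\varphi(F)=T_{11}^2x_1^2+(2T_{11}T_{21}-1)x_1x_2+T_{21}^2x_2^2
\]
is a binary form with unit leading coefficient and discriminant $1-4T_{11}T_{21}$. The discriminant has constant term $-3$, so it is a square in $S$, and $\varphi(F)$ is a product of two linear forms in $x$. For $r=3$, put $\ell=T_{11}x_1+T_{21}x_2+T_{31}x_3$. Then $x_1,x_2,\ell$ are coordinates, and $\varphi(F)=\ell^2-x_1x_2$ keeps rank $3$. This second kind of factorization takes place over the field $\operatorname{Frac}S$; it is excluded by $r\ge3$ and the algebraic independence of the $T_{ij}$.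

The two phenomena are controlled by the following statements.

\begin{proposition}\label{prop:vertical}
Let $S=k[[z,t]]$ and $T_{ij}$ be as in Theorem~\ref{thm:main}. The $T_{ij}$ are algebraically independent over $k$. For every height one prime $\mathfrak p$ of $S$ and every nonzero polynomial $\Phi\in k[x,w]$ we have $\Phi(x,Tx)\notin\mathfrak pS[x]$.
\end{proposition}

\begin{proposition}\label{prop:generic}
Let $K\supseteq k$ be an algebraically closed field, let $r\ge3$, and let $T_{ij}\in K$ $(1\le i\le r,\ 1\le j\le M)$ be algebraically independent over $k$. If $F\in k[[x,w]]$ is irreducible, then $F(x,Tx)$ is irreducible in $K[[x]]$.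
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Propositions~\ref{prop:vertical} and~\ref{prop:generic}]
By Proposition~\ref{prop:vertical}, $F_d(x,Tx)\ne0$ whenever $F_d\ne0$, so $\varphi$ is injective by \eqref{eq:graded}. Hence $A\cong k[[x,w]]$ is a complete regular local ring of dimension $r+M$ with residue field $k$. Since $\varphi$ maps the maximal ideal into $\mathfrak m_B$, the proper ideal $\mathfrak m_B\cap A$ contains $\mathfrak m_A$ and so equals it. Power series rings over a field are Noetherian UFDs, hence normal. By Lemma~\ref{lem:criterion} it suffices to show that $\varphi(F)$ is irreducible in $B$ for every irreducible $F\in k[[x,w]]$.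

The element $\varphi(F)$ is a nonzero nonunit. Suppose $\varphi(F)=fh$ with nonunits $f,h\in B$, so that $f_0,h_0\in\mathfrak m_S$. Let $F_d$ be the nonzero form of lowest degree in $F$; by \eqref{eq:graded}, the $x$-initial form of $\varphi(F)$ is $F_d(x,Tx)$.

Suppose first that $f_0\ne0$ or $h_0\neq0$, say $f_0\ne0$. Then $F_d(x,Tx)=f_0h_*$, where $h_*$ is the $x$-initial form of $h$. The nonzero nonunit $f_0$ of the UFD $S$ has a prime factor, which generates a height one prime $\mathfrak p$ with $F_d(x,Tx)\in\mathfrak pS[x]$. This contradicts Proposition~\ref{prop:vertical}.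

Suppose now that $f_0=h_0=0$. Let $K$ be an algebraic closure of $\operatorname{Frac}S$. Then $f$ and $h$ are nonunits of $K[[x]]\supseteq B$, so $F(x,Tx)=fh$ is reducible in $K[[x]]$. The $T_{ij}$ are algebraically independent over $k$, so this contradicts Proposition~\ref{prop:generic}.

Thus $A$ is qfc in $B$. The hypothesis $M\ge3$ enters only now: it gives $r+M>r+2$. For $5\le n<m$ take $r=n-2\ge3$ and $M=m-n+2\ge3$.
\end{proof}

\section{Exponentials that stay independent on every curve}\label{sec:exp}

We need $N=rM$ series in $k[[z,t]]$ whose restrictions to every formal curve have transcendence degree at least $N-1$. Polynomials in $z,t$ cannot do this for $N\geq4$, since their restrictions lie in a field generated by two elements. Exponentials can, because they turn linear independence over $\mathbb Q$ into algebraic independence.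

\subsection*{A case of Ax's theorem}
Recall that for a finitely generated field extension $L/k$ of characteristic $0$, the module of differentials $\Omega=\Omega_{L/k}$ is an $L$-vector space of dimension $\operatorname{trdeg}_kL$; every $k$-derivation $\partial$ from $L$ to an extension field $F$ factors through an $L$-linear map $\Omega\to F$, $da\mapsto\partial a$; and the exterior derivative $d\colon\Omega\to\bigwedge^2\Omega$ satisfies $d(da)=0$ and $d(c\omega)=dc\wedge\omega+c\,d\omega$.

\begin{lemma}\label{lem:ax}
Let $n\ge1$ and let $y_1,\dots,y_n\in\tau k[[\tau]]$ be linearly independent over $\mathbb Q$. Then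
\[
\operatorname{trdeg}_kk\bigl(y_1,\dots,y_n,e^{y_1},\dots,e^{y_n}\bigr)\ge n+1 .
\]
\end{lemma}

\begin{proof}
Let $F=k((\tau))$ with derivation $a\mapsto a'=da/d\tau$, let $u_i=e^{y_i}$, let $L=k(y_1,\dots,y_n,u_1,\dots,u_n)\subseteq F$, and suppose $\nu=\operatorname{trdeg}_kL\le n$. We first find a relation with \emph{constant} coefficients among the forms $\omega_i=du_i/u_i-dy_i\in\Omega$, and then contradict it by taking residues.

\emph{A relation over $L$.} Let $\delta\colon\Omega\to F$ be the $L$-linear map with $\delta(da)=a'$. Its $F$-linear extension $F\otimes_L\Omega\to F$ is nonzero because $y_1'\ne0$, so its kernel has dimension $\nu-1<n$. Since $u_i'=y_i'u_i$, the $n$ forms $\omega_i$ lie in this kernel. They are therefore linearly dependent over $F$, hence over $L$.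

\emph{The coefficients are constant.} Take a nontrivial relation over $L$ with the fewest nonzero coefficients. After renumbering and scaling it reads $\sum_{i=1}^lc_i\omega_i=0$ with $c_1=1$, and $\omega_2,\dots,\omega_l$ are linearly independent by minimality. We have $d\omega_i=-u_i^{-2}du_i\wedge du_i=0$, so exterior differentiation gives $\sum_{i=2}^ldc_i\wedge\omega_i=0$. Extend $\omega_2,\dots,\omega_l$ to a basis of $\Omega$, and let $\chi$ be one of the added vectors. The basis element $\chi\wedge\omega_i$ of $\bigwedge^2\Omega$ occurs only in the term $dc_i\wedge\omega_i$, with the coefficient that $\chi$ has in $dc_i$. This coefficient is therefore $0$, and $dc_i\in\sum_{j=2}^lL\omega_j\subseteq\ker\delta$. Hence $c_i'=0$ and $c_i\in k$. Put $c_i=0$ for $i>l$ and $g=\sum_ic_iy_i\in L$. The relation becomes $\sum_ic_i\,du_i/u_i=dg$.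

\emph{Residues.} A logarithmic derivative has an integer residue and a derivative has residue $0$. To use this, we make the coefficients independent over $\mathbb Q$. Choose a $\mathbb Q$-basis $\gamma_1,\dots,\gamma_h$ of $\sum_i\mathbb Qc_i$, scaled so that $c_i=\sum_jn_{ij}\gamma_j$ with $n_{ij}\in\mathbb Z$, and put $U_j=\prod_iu_i^{n_{ij}}=\exp(\sum_in_{ij}y_i)\in L$. Since $dU_j/U_j=\sum_in_{ij}\,du_i/u_i$,
\begin{equation}\label{eq:log}
\sum_{j=1}^h\gamma_j\,\frac{dU_j}{U_j}=dg\qquad\text{in }\Omega .
\end{equation}
As $c_1=1$, some $n_{1j_0}$ is nonzero. Here the hypothesis enters: $Y=\sum_in_{ij_0}y_i$ is a nonzero element of $\tau k[[\tau]]$. So $U=U_{j_0}=e^Y$ is not in $k$, and it is transcendental over the algebraically closed field $k$. Extend $U$ to a transcendence basis $U,v_2,\dots,v_\nu$ of $L/k$, and let $\kappa$ be an algebraic closure of $k(v_2,\dots,v_\nu)$. By Puiseux's theorem the field $\bigcup_{e\ge1}\kappa((U^{1/e}))$, with $U$ regarded as a variable, is algebraically closed. Since $L$ is finite over $k(v_2,\dots,v_\nu)(U)$, it embeds over this field into some $\kappa((\varpi))$ with $\varpi^e=U$.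 The derivation $\partial=d/d\varpi$ restricts to a $k$-derivation $L\to\kappa((\varpi))$, so \eqref{eq:log} gives $\sum_j\gamma_j\,\partial U_j/U_j=\partial g$. The coefficient of $\varpi^{-1}$ is $\sum_j\gamma_j\operatorname{ord}_\varpi(U_j)$ on the left and $0$ on the right. The orders are integers and the $\gamma_j$ are independent over $\mathbb Q$, so all orders vanish. But $\operatorname{ord}_\varpi(U_{j_0})=e\ne0$.
\end{proof}

\subsection*{The choice of the exponents}
Consider series $g_s=\exp(\lambda_sz+\mu_st)$ and a curve $z=a(\tau)$, $t=b(\tau)$. By Lemma~\ref{lem:ax} we must bound the $\mathbb Q$-linear relations among the exponents $\lambda_sa+\mu_sb$. The critical curves are the lines through the origin, on which the exponents are the multiples $(\lambda_s\alpha+\mu_s\beta)c$ of one series $c$. If $\mu_s=\lambda_s$ for all $s$, then all $g_s$ restrict to $1$ on the line $z+t=0$. We want instead that for every direction $(\alpha,\beta)$ the relations form a space of dimension at most $1$. Since $k$ may be algebraic over $\mathbb Q$, we use a number field and twist by an embedding that fixes only $\mathbb Q$.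

Let $N\ge2$, let $q\ge N$ be prime, and let $\theta,\zeta\in k$ with $\theta^q=2$ and $\zeta$ a primitive $q$-th root of unity. By Eisenstein's criterion $E=\mathbb Q(\theta)$ has degree $q$, so $1,\theta,\dots,\theta^{N-1}$ are linearly independent over $\mathbb Q$. Let $\sigma\colon E\to k$ be the embedding with $\sigma(\theta)=\zeta\theta$. The set $\{\eta\in E:\sigma(\eta)=\eta\}$ is a subfield of $E$ that does not contain $\theta$; its degree divides the prime $q$, so it is $\mathbb Q$. Put
\[
g_s=\exp\bigl(\theta^sz+\sigma(\theta^s)\,t\bigr)\in S=k[[z,t]],\qquad s=0,\dots,N-1 .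
\]

\begin{lemma}\label{lem:branches}
For every height one prime $\mathfrak p$ of $S$, the images $\bar g_s\in S/\mathfrak p$ satisfy $\operatorname{trdeg}_kk(\bar g_0,\dots,\bar g_{N-1})\ge N-1$. The series $g_0,\dots,g_{N-1}$ are algebraically independent over $k$.
\end{lemma}

\begin{proof}
We first parametrize the curve. The integral closure of a complete Noetherian local domain is a finite module over it, and a domain that is finite over a complete local ring is local and complete. So the integral closure of the one-dimensional ring $S/\mathfrak p$ is a complete discrete valuation ring containing $k$. Its residue field is finite over $k$, hence equal to $k$, and the ring is $k[[\tau]]$. We obtain a local $k$-homomorphism $\pi\colon S\to k[[\tau]]$ with kernel $\mathfrak p$. It is continuous, so it commutes with $\exp$. Put $a=\pi(z)$ and $b=\pi(t)$; they lie in $\tau k[[\tau]]$ and are not both $0$, since $\mathfrak p\ne\mathfrak m_S$. With $y_s=\theta^sa+\sigma(\theta^s)b$ we have $\pi(g_s)=e^{y_s}$. For $c_s\in\mathbb Q$ and $\eta=\sum_sc_s\theta^s$,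
\[
\sum_sc_sy_s=\eta a+\sigma(\eta)b,
\]
and $\eta=0$ only if all $c_s=0$. Write $k(y)$ and $k(e^y)$ for the fields generated by all $y_s$ and by all $e^{y_s}$.

\emph{Case 1: $a,b$ are linearly independent over $k$.} A relation forces $\eta=0$, so the $y_s$ are independent over $\mathbb Q$, and Lemma~\ref{lem:ax} gives $\operatorname{trdeg}_kk(y,e^y)\ge N+1$. As $k(y)\subseteq k(a,b)$ has transcendence degree at most $2$, we get $\operatorname{trdeg}_kk(e^y)\ge N-1$.

\emph{Case 2: $(a,b)=(\alpha c,\beta c)$ with $0\ne c\in\tau k[[\tau]]$ and $(0,0)\ne(\alpha,\beta)\in k^2$.} Relations correspond to solutions $\eta$ of $\eta\alpha+\sigma(\eta)\beta=0$. If $\beta=0$, then $\eta=0$. If $\beta\ne0$ and $\eta,\eta'$ are nonzero solutions, then $\sigma(\eta)/\eta=-\alpha/\beta=\sigma(\eta')/\eta'$, so $\sigma$ fixes $\eta/\eta'$ and $\eta/\eta'\in\mathbb Q$. Hence the relations form a $\mathbb Q$-space of dimension at most $1$, and $\rho=\dim_{\mathbb Q}\sum_s\mathbb Qy_s\ge N-1\ge1$. Lemma~\ref{lem:ax}, applied to a $\mathbb Q$-basis chosen among the $y_s$, gives $\operatorname{trdeg}_kk(y,e^y)\ge\rho+1$. Now $k(y)\subseteq k(c)$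 has transcendence degree at most $1$, so $\operatorname{trdeg}_kk(e^y)\ge\rho\ge N-1$.

For the last assertion take $\mathfrak p=(z+t)$, which contains $g_0-1=e^{z+t}-1\neq0$. The map $k[g_0,\dots,g_{N-1}]\to k[\bar g_0,\dots,\bar g_{N-1}]$ is a surjection of finitely generated domains with nonzero kernel, so the dimension, which is the transcendence degree, drops by at least $1$. The target has transcendence degree at least $N-1$, so the source has transcendence degree $N$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:vertical}]
Take $N=rM$, so that the $T_{ij}$ are the $g_s$. Their independence is part of Lemma~\ref{lem:branches}. Fix $\mathfrak p$. The idea is to evaluate $x$ at points of $k^r$ and to show that the one relation allowed modulo $\mathfrak p$ can spoil only one direction. For $\xi\in k^r$ put $w_j(\xi)=\sum_i\xi_i\bar T_{ij}\in S/\mathfrak p$, and call $\xi$ \emph{bad} if $w_1(\xi),\dots,w_M(\xi)$ are algebraically dependent over $k$, and \emph{good} otherwise. Suppose $\xi^{(1)},\xi^{(2)}$ are bad and linearly independent, and extend them to a basis $\xi^{(1)},\dots,\xi^{(r)}$ of $k^r$.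 The $rM$ elements $w_j(\xi^{(l)})$ span the same $k$-vector space as the $\bar T_{ij}$, so
\[
\operatorname{trdeg}_kk(\bar T_{ij})\le2(M-1)+(r-2)M=rM-2,
\]
which contradicts Lemma~\ref{lem:branches}. So all bad $\xi$ lie on one line through the origin, and since $r\ge2$ the good $\xi$ are Zariski dense in $k^r$.

If $\Phi(x,Tx)\in\mathfrak pS[x]$, then substituting $x=\xi$ gives $\Phi(\xi,w_1(\xi),\dots,w_M(\xi))=0$ in $S/\mathfrak p$. For good $\xi$ this means that the polynomial $\Phi(\xi,w)\in k[w]$ is zero. So each coefficient of $\Phi$ as a polynomial in $w$ vanishes on a dense subset of $k^r$, and $\Phi=0$.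
\end{proof}

\section{Generic linear sections of formal hypersurfaces}\label{sec:sections}

We prove Proposition~\ref{prop:generic} by cutting with one hyperplane $w=\sum_iT_ix_i$ at a time. The word ``generic'' is used in one way only: we may differentiate with respect to the $T_i$. In this section nothing is used about $k$ except that it is algebraically closed of characteristic $0$, and the results will be applied to larger base fields.

\subsection*{Derivations}
Let $K\supseteq k$ be a field and $\operatorname{Der}_k(K)$ the set of derivations of $K$ that kill $k$. In characteristic $0$, every $k$-derivation $L\to K$ of an intermediate field $L$ extends to $K$. This has two consequences.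
\begin{enumerate}
\item[(D1)] If $T_1,\dots,T_r\in K$ are algebraically independent over $k$, there are $D_i\in\operatorname{Der}_k(K)$ with $D_iT_j=\delta_{ij}$.
\item[(D2)] An element of $K$ killed by all of $\operatorname{Der}_k(K)$ lies in $k$; indeed, an element outside the algebraically closed field $k$ is transcendental, and (D1) applies.
\end{enumerate}
By the Leibniz rule every derivation of $K[[X]]$ maps $(X)^{n+1}$ into $(X)^n$. So it is continuous and determined by its values on $K$ and on the variables, and identities such as the chain rule pass from polynomials to power series. A derivation $D\in\operatorname{Der}_k(K)$ acts on $K[[X]]$ coefficientwise; this is a derivation that kills $k[[X]]$ and preserves every power of $(X)$.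

\begin{lemma}\label{lem:stable}
Let $C$ be a Noetherian $\mathbb Q$-algebra, $D$ a derivation of $C$, $I$ an ideal with $D(I)\subseteq I$, and $\mathfrak Q$ a minimal prime over $I$. Then $D(\mathfrak Q)\subseteq\mathfrak Q$.
\end{lemma}

\begin{proof}
By the quotient rule $D$ extends to $C_{\mathfrak Q}$ and preserves $IC_{\mathfrak Q}$. So it induces a derivation of $\bar C=C_{\mathfrak Q}/IC_{\mathfrak Q}$, whose only prime, and hence nilradical, is the image of $\mathfrak QC_{\mathfrak Q}$. Let $a\in\bar C$ with $a^n=0$. Expand $D^n(a^n)$ by the Leibniz rule: the terms in which each of the $n$ factors is differentiated once add up to $n!\,(Da)^n$, and every other term contains an undifferentiated factor $a$. So $n!\,(Da)^n\in a\bar C$ is nilpotent, and $Da$ is nilpotent. Hence $D(\mathfrak Q)\subseteq\mathfrak QC_{\mathfrak Q}\cap C=\mathfrak Q$.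
\end{proof}

\subsection*{Extending the base field}
Let $X=(X',X_m)$ with $X'=(X_1,\dots,X_{m-1})$. A series $f\in K[[X]]$ is \emph{regular in $X_m$ of order $p$} if $f(0,X_m)$ is nonzero of order $p$. A \emph{Weierstrass polynomial} is a monic polynomial in $K[[X']][X_m]$ whose other coefficients lie in $(X')$. Recall the Weierstrass theorems: such an $f$ is a unit times a unique Weierstrass polynomial, of degree $p$; and every $g\in K[[X]]$ is uniquely $g=Qf+\varrho$ with $Q\in K[[X]]$ and $\varrho\in K[[X']][X_m]$ of degree less than $p$. Over an infinite field, finitely many nonzero series become regular in $X_m$ after one linear change of variables.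

\begin{lemma}\label{lem:basechange}
Let $K\supseteq k$ be a field. An irreducible $F\in k[[X]]$ stays irreducible in $K[[X]]$, and non-associate irreducible elements stay non-associate.
\end{lemma}

\begin{proof}
After a linear change of variables over $k$ we may replace $F$ by its Weierstrass polynomial $W\in k[[X']][X_m]$. An irreducible factor of $W$ in $K[[X]]$ is regular in $X_m$, because $W(0,X_m)\ne0$, so it is associate to a Weierstrass polynomial $P\in K[[X']][X_m]$ of degree $p\ge1$. We show that this normalized factor is defined over $k$. Write $W=P^aH$ with $a\ge1$ and $P\nmid H$. For $D\in\operatorname{Der}_k(K)$,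
\[
0=DW=P^{a-1}\bigl(a\,(DP)H+P\,DH\bigr),
\]
so the prime $P$ divides $(DP)H$, hence $DP$. Since $P$ is monic, $DP$ is a polynomial in $X_m$ of degree less than $p$, and uniqueness of division by $P$ gives $DP=0$. By (D2), $P\in k[[X']][X_m]$. Divide $W$ by $P$ in $k[[X]]$; by uniqueness of division in $K[[X]]$ the remainder is $0$. As $W$ is irreducible in $k[[X]]$ and $P$ is a nonunit, $W$ is associate to $P$, which is irreducible in $K[[X]]$.

Given two irreducible elements, make both regular in $X_m$. If they are associate over $K$, their Weierstrass polynomials, which are defined over $k$, coincide by uniqueness. So they are associate over $k$.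
\end{proof}

\subsection*{One hyperplane}

\begin{proposition}\label{prop:hyperplane}
Let $K\supseteq k$ be a field, let $r\ge3$, and let $T_1,\dots,T_r\in K$ be algebraically independent over $k$. Let $x=(x_1,\dots,x_r)$, let $v=(v_1,\dots,v_c)$ with $c\ge0$, and let $w$ be one variable. If $F\in k[[x,v,w]]$ is irreducible, then $G=F(x,v,\sum_iT_ix_i)$ is irreducible in $R=K[[x,v]]$.
\end{proposition}

\begin{proof}
Let $C=K[[x,v,w]]$ and $y=w-\sum_iT_ix_i$. Then $x,v,y$ are coordinates, so $C=R[[y]]$. The map $C\to R$, $\Phi\mapsto\Phi^\circ=\Phi(x,v,\sum_iT_ix_i)$, is reduction modulo $y$, and $G=F^\circ$. Choose $D_i$ as in (D1), acting coefficientwise on $R$, and let $\nabla_i$ be the coefficientwise action of $D_i$ on $C$ in the coordinates $x,v,w$. Then $\nabla_i$ kills $k[[x,v,w]]$, it agrees with $D_i$ on $R$, and $\nabla_iy=-x_i$. Hence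
\begin{equation}\label{eq:nabla}
\nabla_iF=0,\qquad\nabla_i\Bigl(\sum_na_ny^n\Bigr)=\sum_n(D_ia_n)y^n-x_i\sum_nna_ny^{n-1}\quad(a_n\in R).
\end{equation}
So $\nabla_i$ fixes $F$ and moves the hyperplane $y=0$ with velocity $x_i$. It relates the section $G$ to the behavior of $F$ off the hyperplane, at the price of a factor $x_i$; the hypothesis on $r$ says that the locus $x=0$, where all velocities vanish, is too small to matter.

\emph{Step 1: $G$ is a nonzero nonunit.} It has no constant term. If $G=0$, write $F=y^aH$ with $a\ge1$ and $y\nmid H$. Then $0=\nabla_1F=y^{a-1}(-ax_1H+y\nabla_1H)$, so the prime $y$ divides $x_1H$, which is false.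

\emph{Step 2: $G$ is not a product of two coprime nonunits.} Suppose $G=fh$ with coprime nonunits $f,h\in R$. We lift the factorization from $R=C/yC$ to $C$. Put $f_0=f$, $h_0=h$, and construct $f_n,h_n\in R$ such that for all $s\ge1$ the polynomials $f_{<s}=\sum_{n<s}f_ny^n$ and $h_{<s}=\sum_{n<s}h_ny^n$ satisfy $F\equiv f_{<s}h_{<s}\pmod{y^s}$. This holds for $s=1$. Given it for $s$, write
\[
F\equiv f_{<s}h_{<s}+\varepsilon y^s\pmod{y^{s+1}},\qquad\varepsilon\in R .
\]
Since $(f_{<s}+f_sy^s)(h_{<s}+h_sy^s)\equiv f_{<s}h_{<s}+(fh_s+hf_s)y^s\pmod{y^{s+1}}$, the next step is possible exactly when $\varepsilon\in(f,h)R$. This is the difficulty: $(f,h)$ is a proper ideal, so Hensel's lemma does not apply. We show that $x_i\varepsilon\in(f,h)$ for all $i$, and then cancel the $x_i$.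

Fix $i$ and put $P=\nabla_if_{<s}$, $Q=\nabla_ih_{<s}$, which lie in $R[y]$. By \eqref{eq:nabla}, $\nabla_i$ maps $(y^{s+1})$ into $(y^s)$, and $\nabla_i(\varepsilon y^s)\equiv-sx_i\varepsilon y^{s-1}\pmod{y^s}$. So $\nabla_iF=0$ gives
\begin{equation}\label{eq:obstruction}
Ph_{<s}+Qf_{<s}\equiv s\,x_i\varepsilon\,y^{s-1}\pmod{y^s}.
\end{equation}
For $s=1$ this reads $(D_if)h+(D_ih)f=x_i\varepsilon$, which is what we want. For $s>1$ the coefficient of $y^{s-1}$ on the left also involves $f_n,h_n$ with $n\ge1$, and we remove these terms with the following claim.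

\emph{Claim: if $P,Q\in R[y]$ and $Ph_{<s}+Qf_{<s}\equiv0\pmod{y^n}$, there is $\lambda\in R[y]$ with $P\equiv\lambda f_{<s}$ and $Q\equiv-\lambda h_{<s}\pmod{y^n}$.} We use induction on $n$; for $n=0$ there is nothing to prove. For $n\ge1$ let $P_0,Q_0$ be the values at $y=0$. From $P_0h+Q_0f=0$ and coprimality in the UFD $R$ we get $P_0=\lambda_0f$ and $Q_0=-\lambda_0h$ with $\lambda_0\in R$. Then $P-\lambda_0f_{<s}=yP'$ and $Q+\lambda_0h_{<s}=yQ'$ with $P',Q'\in R[y]$, and $y(P'h_{<s}+Q'f_{<s})=Ph_{<s}+Qf_{<s}$. So $P',Q'$ satisfy the hypothesis for $n-1$. If $\lambda'$ works for them, then $\lambda=\lambda_0+y\lambda'$ works for $P,Q$.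

By \eqref{eq:obstruction} the claim applies with $n=s-1$. So $P\equiv\lambda f_{<s}+p_1y^{s-1}$ and $Q\equiv-\lambda h_{<s}+p_2y^{s-1}\pmod{y^s}$ with $p_1,p_2\in R$. In \eqref{eq:obstruction} the terms with $\lambda$ cancel, and $p_1h+p_2f=s\,x_i\varepsilon$ remains. As $s$ is invertible, $x_i\varepsilon\in(f,h)$ for $i=1,\dots,r$.

Since $f,h$ are coprime nonzero nonunits of a UFD, $h$ is a nonzerodivisor modulo $f$, so $f,h$ is a regular sequence. The regular local ring $R$ is Cohen--Macaulay, so by the unmixedness theorem every associated prime of $R/(f,h)$ has height $2$. None of them contains the prime $(x_1,\dots,x_r)$ of height $r\ge3$. By prime avoidance there is $\ell\in(x_1,\dots,x_r)$ outside all associated primes, that is, a nonzerodivisor on $R/(f,h)$. From $\ell\varepsilon\in(f,h)$ we get $\varepsilon\in(f,h)$, and the induction continues. In the limit $F=\tilde f\tilde h$ with $\tilde f=\sum_nf_ny^n$ and $\tilde h=\sum_nh_ny^n$. These are nonunits, since their reductions $f,h$ are. So $F$ is reducible in $C$, against Lemma~\ref{lem:basechange}.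

By Steps 1 and 2, $G=uf^a$ with $u$ a unit, $f\in R$ irreducible and $a\ge1$. A multiple factor would be common to the sections of $F$ and of its partial derivatives, so we next show that sections of coprime series stay coprime.

\emph{Step 3: if $\Phi,\Psi\in k[[x,v,w]]$ are nonzero nonunits without common irreducible factor, then no irreducible $f\in R$ divides both $\Phi^\circ$ and $\Psi^\circ$.} By Lemma~\ref{lem:basechange} the prime factorizations of $\Phi$ and $\Psi$ over $k$ remain prime factorizations in $C$ without common factor. Height one primes of the UFD $C$ are principal, so $I=(\Phi,\Psi)C$ has height at least $2$. If $f$ divides $\Phi^\circ$ and $\Psi^\circ$, then $I$ lies in the prime $\mathfrak Q=\ker(C\to R/fR)=(y,f)C$, which has height at most $2$ by Krull's height theorem. So $\mathfrak Q$ has height $2$ and is minimal over $I$. Each $\nabla_i$ kills $\Phi$ and $\Psi$, so it preserves $I$, and by Lemma~\ref{lem:stable} it preserves $\mathfrak Q$. Then $-x_i=\nabla_iy\in\mathfrak Q$ for all $i$, and $\mathfrak Q$ contains the prime $(x_1,\dots,x_r,y)$ of height $r+1>2$, a contradiction.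

\emph{Step 4: $a=1$.} Suppose $a\ge2$. Then $f$ divides the image of $G$ under every derivation of $R$. The chain rule gives
\[
D_iG=x_i(F_w)^\circ,\qquad\partial_{x_j}G=(F_{x_j})^\circ+T_j(F_w)^\circ,\qquad\partial_{v_j}G=(F_{v_j})^\circ .
\]
The prime $f$ cannot divide both $x_1$ and $x_2$, so the first equation gives $f\mid(F_w)^\circ$. The other two then show that $f\mid(\partial F)^\circ$ for every first partial derivative $\partial F$. Let $e\ge1$ be the order of $F$ and $F_e$ its form of degree $e$. By Euler's formula $eF_e$ is a combination of the partial derivatives of $F_e$, so some $\partial F_e\ne0$, and the corresponding $\partial F$ has order exactly $e-1$. In particular $\partial F\ne0$ and $F\nmid\partial F$. If $e=1$, then $(\partial F)^\circ$ is a unit divisible by $f$, which is absurd. If $e\ge2$, then $F$ and $\partial F$ are nonzero nonunits without common irreducible factor, while $f$ divides $F^\circ$ and $(\partial F)^\circ$. This contradicts Step 3.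
\end{proof}

\begin{remark}\label{rem:r2}
Steps 3 and 4 need only $r\ge2$; the hypothesis $r\ge3$ is used at the end of Step 2, and the conic of Section~\ref{sec:shape} shows how the step fails for $r=2$. Let $K$ be algebraically closed, $c=0$, $F=w^2-x_1x_2$ and $\ell=T_1x_1+T_2x_2$, so that $F=G+2\ell y+y^2$ with $G=\ell^2-x_1x_2$. The discriminant $1-4T_1T_2$ is nonzero, so $G=fh$ with independent linear forms $f,h$, and $(f,h)=(x_1,x_2)$. For $s=1$ we have $\varepsilon=2\ell=fh_1+hf_1$ with $f_1,h_1\in K$. For $s=2$ we have $\varepsilon=1-f_1h_1\in K$, which is nonzero, since otherwise $F=(f+f_1y)(h+h_1y)$. So $x_i\varepsilon\in(f,h)$, but $\varepsilon\notin(f,h)$.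
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:generic}]
We eliminate $w_M,w_{M-1},\dots,w_1$ in turn. After each step the coefficients involve some $T_{ij}$, so we enlarge the base field and keep it algebraically closed. Put $k^{(M)}=k$, and let $k^{(j-1)}$ be the algebraic closure of $k^{(j)}(T_{1j},\dots,T_{rj})$ in $K$. Put $F^{(M)}=F$ and
\[
F^{(j-1)}=F^{(j)}\Bigl(x,w_1,\dots,w_{j-1},\sum_iT_{ij}x_i\Bigr)\in k^{(j-1)}[[x,w_1,\dots,w_{j-1}]] .
\]
Since $k^{(j)}$ is algebraic over $k(T_{il}:l>j)$, the elements $T_{1j},\dots,T_{rj}$ are algebraically independent over $k^{(j)}$. Proposition~\ref{prop:hyperplane} for the fields $k^{(j)}\subseteq k^{(j-1)}$, with $v=(w_1,\dots,w_{j-1})$ and $w=w_j$, shows that $F^{(j-1)}$ is irreducible if $F^{(j)}$ is. So $F^{(0)}=F(x,Tx)$ is irreducible in $k^{(0)}[[x]]$, and in $K[[x]]$ by Lemma~\ref{lem:basechange}.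
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{Constraints on qfc inclusions}\label{sec:complement}

We prove Theorem~\ref{thm:complement}. Completeness enters through convergent series in part (1), through Hensel's lemma in part (2), and through the following finiteness criterion.

\begin{lemma}\label{lem:finite}
Let $R\to C$ be a local $k$-homomorphism of complete Noetherian local $k$-algebras with residue field $k$, with kernel $\mathfrak a$. If $\dim C/\mathfrak m_RC=0$, then $C$ is a finite $R$-module and $\dim C=\dim R/\mathfrak a$. If $\mathfrak m_RC=\mathfrak m_C$, then $R\to C$ is surjective.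
\end{lemma}

\begin{proof}
The ring $C/\mathfrak m_RC$ has finite length with all composition factors equal to $k$, so it has a finite $k$-basis; let $e_1,\dots,e_l\in C$ be lifts. Then $\mathfrak m_R^nC=\sum_i\mathfrak m_R^ne_i+\mathfrak m_R^{n+1}C$ for all $n$, so every $b\in C$ satisfies $b\equiv\sum_i(\sum_{n<N}\alpha_{in})e_i\pmod{\mathfrak m_R^NC}$ for all $N$, with $\alpha_{in}\in\mathfrak m_R^n$. The series $\alpha_i=\sum_n\alpha_{in}$ converge in $R$, and $b-\sum_i\alpha_ie_i\in\bigcap_N\mathfrak m_C^N=0$. So the $e_i$ generate $C$. The extension $R/\mathfrak a\subseteq C$ is integral and preserves dimension. If $\mathfrak m_RC=\mathfrak m_C$, the element $1$ generates.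
\end{proof}

\begin{lemma}\label{lem:curve}
Let $A'\subseteq C$ be an inclusion of complete local $k$-domains with $\dim C\le1$. Then $\dim A'\le\dim C$.
\end{lemma}

\begin{proof}
If $\mathfrak m_{A'}=0$, then $\dim A'=0$. Otherwise pick $0\ne a\in\mathfrak m_{A'}\subseteq\mathfrak m_C$. Then the domain $C$ is not a field, so $\dim C=1$ and $\dim C/aC=0$. By Lemma~\ref{lem:finite}, $C$ is finite over $k[[\tau]]$ via $\tau\mapsto a$. This map factors through the complete ring $A'$, so $A'$ is a submodule of $C$, hence finite over $k[[\tau]]$, and $\dim A'\le1$.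
\end{proof}

From now on $A\subseteq B$ is a qfc inclusion of complete local $k$-domains.

\subsection*{Part (1): fractions and irreducible elements}
Let $0\ne b\in B\cap\operatorname{Frac}A$, say $sb\in A$ with $0\ne s\in A$. The qfc property gives $b$ only up to a unit, so we approximate the unit by a constant and repeat with the error. Let $u$ be a unit of $B$ with $a_1=bu\in A$, and let $c_0\in k$ be the residue of $u^{-1}$. Then $b=c_0a_1+a_1b_1$ with
\[
b_1=u^{-1}-c_0=\frac{b-c_0a_1}{a_1}\in\mathfrak m_B\cap\operatorname{Frac}A .
\]
If $b_1=0$, then $b\in A$. Otherwise the same argument gives $b_1=c_1a_2+a_2b_2$ with $c_1\in k$, $b_2\in\mathfrak m_B\cap\operatorname{Frac}A$, and now $a_2\in A\cap\mathfrak m_B=\mathfrak m_A$, since $a_2$ is associate to $b_1$. Continuing, either some $b_n=0$ and $b\in A$, or for all $n$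
\[
b=c_0a_1+c_1a_1a_2+\dots+c_{n-1}a_1\cdots a_n+a_1\cdots a_nb_n,\qquad a_2,a_3,\ldots\in\mathfrak m_A .
\]
The series $\sum_nc_{n-1}a_1\cdots a_n$ converges in $A$ to some $a$. As $\mathfrak m_A^n\subseteq\mathfrak m_B^n$ and the remainder lies in $\mathfrak m_B^n$, we get $b-a\in\bigcap_n\mathfrak m_B^n=0$. So $b\in A$.

Let $a\in A$ be irreducible. It lies in $\mathfrak m_A$, so it is a nonunit of $B$. Suppose $a=b_1b_2$ with nonunits $b_1,b_2$ of $B$. By the qfc property there are units $u_i$ of $B$ with $a_i=u_ib_i\in A\cap\mathfrak m_B=\mathfrak m_A$. Then $(u_1u_2)^{-1}=a/(a_1a_2)$ lies in $B\cap\operatorname{Frac}A=A$, and $a=\bigl((u_1u_2)^{-1}a_1\bigr)a_2$ is a product of two nonunits of $A$, a contradiction.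

\subsection*{Part (2): perturbing a node}
The product $xy$ stays reducible in $B$ under any perturbation by an element of $\mathfrak m_B(x,y)^2B$. If $A$ contains many such perturbations, one of them makes $xy$ irreducible in $A$, against (1). Accordingly, let $m=\dim A$ and
\[
\mathfrak d=A\cap\mathfrak m_B(x,y)^2B\subseteq\mathfrak m_A .
\]
Since $(x,y)^3B\subseteq\mathfrak m_B(x,y)^2B\subseteq(x,y)B$, the three ideals have the same radical, and $\sqrt{\mathfrak d}=A\cap\sqrt{(x,y)B}$. So we must show $\dim A/\mathfrak d\ge m-2$.

\emph{Step 1: for every $\psi\in\mathfrak d$, the element $xy+\psi$ is a product of two nonunits of $B$.} Write $\psi=\alpha x^2+\beta xy+\gamma y^2$ with $\alpha,\beta,\gamma\in\mathfrak m_B$. The polynomial $\alpha s^2+(1+\beta)s+\gamma$ has value $\gamma\in\mathfrak m_B$ and unit derivative $1+\beta$ at $s=0$, so by Hensel's lemma it has a root $s_0\in\mathfrak m_B$. Then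
\[
(x-s_0y)\bigl(\alpha x+(1+\beta+\alpha s_0)y\bigr)=\alpha x^2+(1+\beta)xy-s_0(1+\beta+\alpha s_0)y^2=xy+\psi,
\]
because $-s_0(1+\beta+\alpha s_0)=\gamma$. Both factors lie in $\mathfrak m_B$.

\emph{Step 2: if $\dim A/\mathfrak d\le m-3$, then $xy+\psi$ is irreducible in $A$ for some $\psi\in\mathfrak d$.} Let $\psi_1,\dots,\psi_\nu$ generate $\mathfrak d$, and for $\lambda\in k^\nu$ put $F_\lambda=xy+\sum_i\lambda_i\psi_i\in\mathfrak m_A$. Suppose that no $F_\lambda$ is irreducible. Then each $F_\lambda$ is a product of two elements of $\mathfrak m_A$ (possibly $0=0\cdot0$). We would like to differentiate $F_\lambda=fh$ with respect to $\lambda_i$ and conclude that $\psi_i\in(f,h)$. The factors need not depend on $\lambda$ in any regular way, so we pass to generic $\lambda$; this is possible modulo $\mathfrak m_A^N$, where factorization is a finite system of polynomial equations.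

Let $\Lambda_1,\dots,\Lambda_\nu$ be indeterminates and $K$ an algebraic closure of $k(\Lambda)$. Choosing generators of $\mathfrak m_A$, write $A=k[[X]]/J$ with $J\subseteq(X)$, and let $A_K=K[[X]]/JK[[X]]$, a Noetherian local ring with maximal ideal $\mathfrak m_K$. Since $K[[X]]/(X)^N=k[[X]]/(X)^N\otimes_kK$, we have $A_K/\mathfrak m_K^N=A/\mathfrak m_A^N\otimes_kK$ for all $N$. Recall that for a Noetherian local ring $(C,\mathfrak m)$ the length $\ell(C/\mathfrak m^N)$ is, for $N\gg0$, a polynomial in $N$ of degree $\dim C$. Hence $\dim A_K=m$.

Fix $N$. In a $k$-basis of the finite-dimensional space $\mathfrak m_A/\mathfrak m_A^N$, the congruence $fh\equiv F_\lambda\pmod{\mathfrak m_A^N}$ is a system $E_j(\lambda,\xi,\eta)=0$ of polynomial equations over $k$ in $\lambda$ and the coordinates $\xi,\eta$ of $f,h$. It is solvable for every $\lambda\in k^\nu$. We claim that the ideal generated by the $E_j(\Lambda,\xi,\eta)$ in $k(\Lambda)[\xi,\eta]$ is proper. Otherwise, clearing denominators, $\Delta(\Lambda)=\sum_jG_jE_j$ with $0\ne\Delta\in k[\Lambda]$ and $G_j\in k[\Lambda,\xi,\eta]$; evaluating at $\lambda\in k^\nu$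 with $\Delta(\lambda)\ne0$ and at a solution $(\xi,\eta)$ for this $\lambda$ gives a contradiction. By the Nullstellensatz the system has a solution in $K$. The same equations describe multiplication in $\mathfrak m_K/\mathfrak m_K^N$, so there are $f,h\in\mathfrak m_K$ with
\[
fh\equiv xy+\sum_i\Lambda_i\psi_i\pmod{\mathfrak m_K^N}.
\]
Let $D_i\in\operatorname{Der}_k(K)$ with $D_i\Lambda_j=\delta_{ij}$, as in (D1). Acting coefficientwise on $K[[X]]$, it kills $J$, so it preserves $JK[[X]]$ and induces a derivation of $A_K$ that kills the image of $A$ and preserves $\mathfrak m_K^N$. Applying it gives $(D_if)h+f(D_ih)\equiv\psi_i$, so $\psi_i\in(f,h)+\mathfrak m_K^N$ for all $i$. Let $C=A_K/(f,h)$, with maximal ideal $\mathfrak m_C$. Then $C/\mathfrak m_C^N$ is a quotient of $A_K/(\mathfrak dA_K+\mathfrak m_K^N)=A/(\mathfrak d+\mathfrak m_A^N)\otimes_kK$, and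
\begin{equation}\label{eq:lengths}
\ell\bigl(C/\mathfrak m_C^N\bigr)\le\ell\bigl(A/(\mathfrak d+\mathfrak m_A^N)\bigr).
\end{equation}
For $N\gg0$ the right side is a polynomial in $N$ of degree $\dim A/\mathfrak d\le m-3$. The ring $C$ depends on $N$, so on the left we need a lower bound that does not depend on $f$ and $h$. By Krull's height theorem $\dim C\ge m-2$. The associated graded ring $\bigoplus_n\mathfrak m_C^n/\mathfrak m_C^{n+1}$ has dimension $\dim C$ and is generated over the infinite field $K$ in degree $1$, so by graded Noether normalization it contains $m-2$ algebraically independent linear forms. Counting their monomials of degree less than $N$ gives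
\[
\ell\bigl(C/\mathfrak m_C^N\bigr)\ge\binom{N+m-3}{m-2},
\]
a polynomial in $N$ of degree $m-2$ with positive leading coefficient. This contradicts \eqref{eq:lengths} for $N\gg0$.

If $\dim A/\mathfrak d\le m-3$, Steps 1 and 2 produce an irreducible element of $A$ that is reducible in $B$, against (1). This proves (2).

\subsection*{Part (3): the case $\dim B\le3$}
Lemma~\ref{lem:curve} settles $\dim B\le1$. Let $\dim B\in\{2,3\}$; we may assume $\mathfrak m_A\neq0$. The plan is to cut $B$ by two elements of $A$ down to dimension at most $1$, apply Lemma~\ref{lem:curve} there, and return by (2). The two elements need not cut codimension $2$ in $B$, so $y$ is chosen with care. Fix $0\ne x\in\mathfrak m_A$. By prime avoidance in $A$ there is $y\in\mathfrak m_A$ outside $P\cap A$ for each of the finitely many minimal primes $P$ of $xB$ with $P\cap A\ne\mathfrak m_A$. Let $W$ be a minimal prime of $(x,y)B$. Then $1\le\operatorname{ht}W\le2$, since $x\neq0$ and by Krull's height theorem.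

If $\operatorname{ht}W=1$, then $W$ is minimal over $xB$ and contains $y$, so $W\cap A=\mathfrak m_A$ by the choice of $y$, and $\dim A/(W\cap A)=0\le\dim B-2$. If $\operatorname{ht}W=2$, then $\dim B/W\le\dim B-2\le1$, and Lemma~\ref{lem:curve} for $A/(W\cap A)\subseteq B/W$ gives $\dim A/(W\cap A)\le\dim B-2$. Since $A\cap\sqrt{(x,y)B}=\bigcap_W(W\cap A)$ is a finite intersection of primes, the quotient of $A$ by it has dimension $\max_W\dim A/(W\cap A)\le\dim B-2$. Now (2) gives $\dim A-2\le\dim B-2$.

\subsection*{Part (4): the case $\dim B/\mathfrak m_AB\le1$}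
If $\dim B/\mathfrak m_AB=0$, then $\dim A=\dim B$ by Lemma~\ref{lem:finite}. Let $\dim B/\mathfrak m_AB=1$. The primes $\mathfrak P\supseteq\mathfrak m_AB$ with $\dim B/\mathfrak P=1$ are minimal over $\mathfrak m_AB$, so they are finite in number; there is at least one, and none equals $\mathfrak m_B$. Choose $f\in\mathfrak m_B$ outside all of them. Then $f\notin\mathfrak m_AB$, so $A\to B/fB$ is injective by \eqref{eq:inject}. The only prime containing $\mathfrak m_AB+fB$ is $\mathfrak m_B$, so Lemma~\ref{lem:finite} applies to $A\to B/fB$ and gives $\dim A=\dim B/fB\le\dim B$. This completes the proof of Theorem~\ref{thm:complement}.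

\begin{remark}
Parts (1) and (3) fail without completeness of $A$. In Example~\ref{ex:noncomplete}, $\dim A>\dim B=1$, and $x/(e^x-1)$ lies in $B\cap\operatorname{Frac}A$ but not in $A$, because $x$ and $e^x-1$ are non-associate primes of $A$.
\end{remark}

\begin{remark}
For the homomorphisms $\varphi$ of Section~\ref{sec:shape} we have $\mathfrak m_AB=(x_1,\dots,x_r)B$ and $B/\mathfrak m_AB=S$. In Theorem~\ref{thm:main} this quotient has dimension $2$, so the bound $1$ in part (4) cannot be replaced by $2$. Conversely, suppose that such a $\varphi$ is injective with qfc image $A$ and $\dim A>\dim B$. Part (4) gives $\dim S\ge2$, so $\dim A>3$. If $r\le2$, part (2) applied to $x_1,x_r$ gives $0=\dim A/\mathfrak m_A\ge\dim A-2$, which is false. Hence $r\ge3$ and $\dim B=r+\dim S\ge5$: no member of this family has $\dim B=4$.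
\end{remark}

\begin{thebibliography}{1}

\bibitem{FC}
\emph{Factorially closed subrings of commutative rings},
\texttt{http://msp.berkeley.edu/ant/2015/9-5/ant-v9-n5-p03-s.pdf}.

\end{thebibliography}
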